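\title{Borel equidecompositions of bounded sets in dimension at least three}

\begin{abstract}
We prove that two bounded Borel subsets of $\mathbb R^n$, $n\ge3$, with nonempty interior and the same Lebesgue measure are equidecomposable by orientation-preserving isometries with Borel pieces. A spectral gap for rotations of the sphere is used to write the difference of the two indicator functions as the divergence of a bounded Borel flow at every point, not only almost everywhere. The flow is then rounded to integer values along three commuting translations of a torus, and the auxiliary sets that this produces are absorbed in the interior of the given sets. We also show that the statement fails for $n=1,2$, and that for $n\ge3$ Lebesgue measure is the only normalized invariant finitely additive measure on the bounded Borel subsets of $\mathbb R^n$ and on the Borel subsets of $S^{n-1}$.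
\end{abstract}

\section{Introduction}\label{sec:intro}

Let a group $\Gamma$ act on a set $X$. Sets $A,B\subseteq X$ are \emph{equidecomposable} if there are a finite partition $\{A_0,\dots,A_m\}$ of $A$ and elements $\gamma_0,\dots,\gamma_m\in\Gamma$ such that $\{\gamma_0A_0,\dots,\gamma_mA_m\}$ is a partition of $B$. The sets $A_i$ are the \emph{pieces}. In this paper $\Gamma$ is the group of isometries of $\mathbb R^n$, and $\lambda$ is Lebesgue measure.

If the pieces are Lebesgue measurable, then $\lambda(A)=\sum_i\lambda(A_i)=\lambda(B)$. Equality of measures alone does not suffice for an equidecomposition: a bounded set is never equidecomposable with an unbounded one, and a one-point set is not equidecomposable with a two-point set. The second obstacle disappears when the sets have some room inside.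

\begin{example}\label{ex:point}
Let $D$ be a ball in $\mathbb R^n$, $n\ge2$, let $\rho$ be a rotation about its center, and let $x\in D$ have infinite $\rho$-orbit. Put $C=\{\rho^kx:k\ge0\}$. Then $\rho C=C\setminus\{x\}$, so the Borel pieces $D\setminus C$ and $C$, moved by the identity and by $\rho$, equidecompose $D$ with $D\setminus\{x\}$. In terms of indicator functions, $\mathbf 1_D-\mathbf 1_{D\setminus\{x\}}=\mathbf 1_C-\mathbf 1_{\rho C}$.
\end{example}

In $\mathbb R^3$, boundedness, nonempty interior and equal measure are enough for measurable pieces.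

\begin{theorem}[Grabowski, M\'ath\'e, Pikhurko; see {\cite[Theorem 4.1]{MGC}}]\label{thm:GMP}
If $A,B\subseteq\mathbb R^3$ are bounded sets with nonempty interior and the same Lebesgue measure, then $A$ and $B$ are equidecomposable with Lebesgue measurable pieces.
\end{theorem}

The following question is posed as an open problem in \cite{MGC}.

\begin{quote}
\emph{If $A,B\subseteq\mathbb R^3$ are bounded Borel sets with nonempty interior and the same Lebesgue measure, are they equidecomposable with Borel pieces?}
\end{quote}

The two notions differ in their treatment of null sets. Every subset of a null set is Lebesgue measurable, so on a null set measurability puts no restriction on the pieces, while the Borel condition does. A null set can be topologically large. List the rational points of $\mathbb R^n$, let $G_k$ be a union of open balls around them of total measure less than $1/k$, and let $Z=\bigcap_kG_k$. Then $Z$ is null, and its complement is \emph{meager}, that is, a countable union of nowhere dense sets. Consider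
\begin{equation}\label{eq:testpair}
B=[0,1)^n,\qquad W=[2,3)\times[0,1)^{n-1},\qquad A=B\cup(Z\cap W).
\end{equation}
The sets $A$ and $B$ are bounded, Borel, have nonempty interior and measure $1$, but $A$ differs by a meager set from a union of two unit cubes. A Borel equidecomposition of $A$ and $B$ therefore turns two cubes into one, up to a meager set, with Borel pieces. One would guess that this is impossible, and one would try to prove it by finding an invariant finitely additive measure on Borel sets that vanishes on meager sets. On the line and in the plane this guess is right (Theorem~\ref{thm:B}). From dimension three on it is wrong.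

Call a $\sigma$-algebra $\mathcal A$ on $\mathbb R^n$ \emph{admissible} if it is invariant under isometries, contains the Borel sets, and consists of Lebesgue measurable sets. The Borel and the Lebesgue $\sigma$-algebras are admissible.

\begin{theorem}\label{thm:A}
Let $n\ge3$ and let $\mathcal A$ be an admissible $\sigma$-algebra on $\mathbb R^n$. If $A,B\in\mathcal A$ are bounded, have nonempty interior and $\lambda(A)=\lambda(B)$, then $A$ and $B$ are equidecomposable by orientation-preserving isometries with all pieces in $\mathcal A$.
\end{theorem}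

With $n=3$ and $\mathcal A$ the Borel $\sigma$-algebra this answers the question affirmatively; with the Lebesgue $\sigma$-algebra it recovers Theorem~\ref{thm:GMP}. Two complements, not needed for Theorem~\ref{thm:A}, are proved in Section~\ref{sec:measures}.

\begin{theorem}\label{thm:B}
For $n=1,2$ there are bounded Borel subsets of $\mathbb R^n$ with nonempty interior and the same Lebesgue measure that are not equidecomposable by isometries with Borel pieces.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n\ge3$.
\begin{enumerate}
\item[(i)] Let $\mathcal A$ be an admissible $\sigma$-algebra on $\mathbb R^n$. If $m\ge0$ is a finite-valued, finitely additive, isometry-invariant measure on the bounded sets of $\mathcal A$ with $m([0,1)^n)=1$, then $m=\lambda$.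
\item[(ii)] The only finitely additive rotation-invariant probability measure on the Borel subsets of $S^{n-1}$ is normalized Lebesgue measure.
\end{enumerate}
\end{theorem}

\subsection*{Plan of the proof}
We aim at an identity of the kind seen in Example~\ref{ex:point},
\[
\mathbf 1_A-\mathbf 1_B=\sum_k\bigl(\mathbf 1_{C_k}-\mathbf 1_{\gamma_kC_k}\bigr),
\]
and reach it in two stages. First we allow bounded real-valued functions $\varphi_k$ in place of $\mathbf 1_{C_k}$. This is a linear problem. A spectral gap and a minimax argument solve it almost everywhere, and the main point is to solve it at \emph{every} point (Sections~\ref{sec:flows} and~\ref{sec:exact}). Second, we round the $\varphi_k$ to integer values (Sections~\ref{sec:rounding} and~\ref{sec:integral}). The identity says that $A$ and $B$ become equidecomposable after the sets $C_k$ are added to both. Since the number and the size of the $C_k$ are bounded by constants that do not depend on $A$ and $B$, we can work at a small scale and find room for the $C_k$ inside $A$ and $B$ (Section~\ref{sec:absorb}).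

\subsection*{Conventions}
All functions are real-valued, $\mathbb N=\{0,1,2,\dots\}$, and $\|\cdot\|_\infty$ is the supremum over \emph{all} points; essential suprema are written $\operatorname{ess\,sup}$. A \emph{cube of side $a$} is a set $p+[0,a)^n$. For an isometry $\gamma$ and a function $h$ on $\mathbb R^n$ we put $\gamma h=h\circ\gamma^{-1}$, so that $\gamma\mathbf 1_C=\mathbf 1_{\gamma C}$; translation by $v$ is denoted by $\tau_v$. A function is \emph{supported in} $Y$ if it vanishes at every point outside $Y$. We assume $n\ge3$ except in the proof of Theorem~\ref{thm:B}.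

\section{Flows}\label{sec:flows}

\subsection{Systems}
The real-valued problem will be solved on a torus, for Theorem~\ref{thm:A}, and on a sphere, for Theorem~\ref{thm:C}(ii). We isolate what the two settings share.

\begin{definition}\label{def:system}
A \emph{system} consists of a compact metric space $X$, a Borel probability measure $\mu$ on $X$ and a finite set $S$ of \emph{moves}. Each $s\in S$ is a $\mu$-preserving homeomorphism of a compact set $X_s\subseteq X$ onto itself, and it comes with a Borel set $Y_s\subseteq X_s$, the \emph{core}, such that $sY_s=Y_s$. A \emph{flow} is a family $\varphi=(\varphi_s)_{s\in S}$ of bounded functions on $X$ with $\varphi_s$ supported in $X_s$. We put $\|\varphi\|=\max_s\|\varphi_s\|_\infty$. For $f$ supported in $X_s$ let $sf=f\circ s^{-1}$ on $X_s$ and $sf=0$ off $X_s$. The \emph{divergence} of $\varphi$ is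
\[
\partial\varphi=\sum_{s\in S}(\varphi_s-s\varphi_s).
\]
\end{definition}

Think of $\varphi_s(x)$ as the amount sent from $x$ to $sx$; then $\partial\varphi(x)$ is the outflow at $x$ minus the inflow. If the $\varphi_s$ are $\mu$-measurable, then $\int\partial\varphi\,d\mu=0$, because each $s$ preserves $\mu$. If $w$ is a bounded function on $X$ and $w\varphi=(w\varphi_s)_s$, then adding and subtracting $w(x)\varphi_s(s^{-1}x)$ gives the product rule
\begin{equation}\label{eq:product}
\partial(w\varphi)(x)=w(x)\,\partial\varphi(x)+\sum_{s:\,x\in X_s}\bigl(w(x)-w(s^{-1}x)\bigr)\varphi_s(s^{-1}x).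
\end{equation}
We consider two properties of a system. Write $\bar h=\int h\,d\mu$.

\begin{enumerate}
\item[(P)] \emph{Poincar\'e inequality.} There is $C>0$ such that for all $h\in L^2(\mu)$,
\[
\|h-\bar h\|_2^2\le C^2\sum_{s\in S}\|h\circ s-h\|_{L^2(Y_s)}^2 .
\]
\item[(M)] \emph{Smoothing.} For all sufficiently small $r>0$ there is a linear map $M_r:L^\infty(\mu)\to C(X)$ such that (a) $M_r1=1$, and $M_rf\ge0$ everywhere if $f\ge0$ a.e.; (b) $M_rf(x)=0$ if $f=0$ a.e.\ on the closed $r$-ball about $x$; (c) if $f$ is supported in $Y_s$, then $M_rf$ is supported in $X_s$ and $M_r(sf)=s(M_rf)$.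
\end{enumerate}

Property (P) says that a function almost invariant under the moves is almost constant. Property (M) turns inequalities that hold almost everywhere into inequalities that hold everywhere; by (a), $\|M_rf\|_\infty\le\operatorname{ess\,sup}|f|$. The cores are there because smoothing enlarges supports. A $\sigma$-algebra $\mathcal A$ on $X$ is \emph{compatible} with the system if it contains the Borel sets, consists of $\mu$-measurable sets, and contains $s^{\pm1}(A\cap X_s)$ for all $A\in\mathcal A$, $s\in S$. Section~\ref{sec:exact} is devoted to the following statement.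

\begin{theorem}\label{thm:flow}
Suppose that a system satisfies \textup{(P)} and \textup{(M)}. There is a constant $K$, depending only on $C$ and $|S|$, such that for every compatible $\sigma$-algebra $\mathcal A$ and every bounded $\mathcal A$-measurable $F$ with $\int F\,d\mu=0$ there is an $\mathcal A$-measurable flow $\varphi$ with $\|\varphi\|\le K\|F\|_\infty$ and $\partial\varphi=F$ at every point of $X$.
\end{theorem}

\subsection{The main idea on a tree}\label{sub:tree}
The heart of the proof is to let every point of a null set $Z$ emit almost one unit along a bounded Borel flow, while no point of $X$ absorbs more than a small $\delta$. We shall cover $Z$ by countably many compact sets, treat each separately, and glue. The gluing is already visible on a tree, where the definitions of flow and divergence make sense without a measure.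

Let $X$ be the free group on $a,b$, and let $S=\{a^{\pm1},b^{\pm1}\}$ act by left multiplication, with $X_s=X$. Joining $y$ to $sy$ makes $X$ a $4$-regular tree. Fix a root $x$, let $d$ be the distance to $x$, and send $\frac12$ along each edge away from the root: $\varphi_s(y)=\frac12$ if $d(sy)=d(y)+1$, and $\varphi_s(y)=0$ otherwise. Then $\partial\varphi(x)=2$ and $\partial\varphi(y)=\frac32-\frac12=1$ for $y\ne x$.

\emph{One root.} Suppose that we may use $\varphi$ only within distance $q$ of the root. Cut it off slowly, with $\chi=\max(0,1-d/q)$. For $1\le d(y)\le q$,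
\[
\partial(\chi\varphi)(y)=\tfrac32\chi(y)-\tfrac12\bigl(\chi(y)+\tfrac1q\bigr)=\chi(y)-\tfrac1{2q},
\]
and $\partial(\chi\varphi)(y)=0$ for $d(y)>q$. The root emits, and no vertex absorbs more than $\frac1{2q}$. This works because $\partial\varphi\ge1$ on the whole ball with a bound $\|\varphi\|=\frac12$ that does not depend on $q$. On $\mathbb Z$ with the move $y\mapsto y+1$ no such bound exists: if $\varphi(y)-\varphi(y-1)\ge1$ at $q$ consecutive points, then $\|\varphi\|\ge q/2$.

\emph{Several roots.} Take roots $x_j$ with flows $\varphi^j$, radii $q_j$ and cutoffs $\chi_j$. If $\sum_j 1/q_j$ is small, the sum $\sum_j\chi_j\varphi^j$ has small total absorption, but it need not be bounded, since a vertex may lie deep inside infinitely many of the balls. So we give priority to earlier roots. For two roots put $w_1=\chi_1$, $w_2=(1-\chi_1)\chi_2$ and $\psi=w_1\varphi^1+w_2\varphi^2$. Then $w_1+w_2=1-(1-\chi_1)(1-\chi_2)$ is at most $1$, so $\|\psi\|\le\frac12$, and it equals $1$ at both roots. Along an edge, $w_1$ changes by at most $1/q_1$ and $w_2$ by at most $1/q_1+1/q_2$. Each $\varphi^j$ enters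 a vertex along at most one edge, so \eqref{eq:product} gives
\[
\partial\psi\ \ge\ w_1+w_2-\tfrac1{2q_1}-\tfrac12\bigl(\tfrac1{q_1}+\tfrac1{q_2}\bigr).
\]
Lemma~\ref{lem:null} is this computation with infinitely many roots, each root replaced by a compact set of very small measure, and the radial flow replaced by a flow that (P) and (M) provide.

\subsection{The sphere}\label{sub:sphere}
The source of (P) is the following published result.

\begin{theorem}[spectral gap]\label{thm:gap}
For $n\ge3$ there are a finite symmetric set $R\subset SO(n)$ and $\kappa>0$ such that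
\begin{equation}\label{eq:SG}
\sum_{\rho\in R}\|h\circ\rho-h\|_2^2\ \ge\ \kappa^2\|h\|_2^2\qquad\text{for all real }h\in L^2(S^{n-1})\text{ with }\textstyle\int h=0 .
\end{equation}
\end{theorem}

See \cite{Drinfeld} for $n=3,4$ and \cite{Margulis,Sullivan} for $n\ge5$. For $n=3$ there is an explicit choice: by \cite{LPS}, for the six rotations by $\pm\arccos(-3/5)$ about the coordinate axes the operator $h\mapsto\sum_\rho h\circ\rho$ has norm at most $2\sqrt5$ on mean-zero functions. Since $\sum_\rho\|h\circ\rho-h\|_2^2=12\|h\|_2^2-2\langle\sum_\rho h\circ\rho,h\rangle$, one can take $\kappa^2=12-4\sqrt5$. For $n=2$ inequality \eqref{eq:SG} fails: given finitely many angles $\vartheta_j$ and $\varepsilon>0$, the pigeonhole principle gives $k\ge1$ with every $k\vartheta_j$ within $\varepsilon$ of $2\pi\mathbb Z$, and then $h=\cos k\vartheta$ changes by at most $\varepsilon$ under each rotation. We fix $R$ and $\kappa$ as in Theorem~\ref{thm:gap}.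

The \emph{sphere system} is $X=S^{n-1}$ with normalized surface measure $\mu$, $S=R$ and $X_\rho=Y_\rho=S^{n-1}$. Applying \eqref{eq:SG} to $h-\bar h$ gives (P) with $C=1/\kappa$. For (M) take a continuous $k_r:[-1,1]\to[0,\infty)$ with $k_r(\langle x,y\rangle)=0$ when $|x-y|>r$, normalized so that $\int k_r(\langle x,y\rangle)\,d\mu(y)=1$; the integral does not depend on $x$ because $SO(n)$ is transitive and preserves $\mu$. Put $M_rf(x)=\int k_r(\langle x,y\rangle)f(y)\,d\mu(y)$. This function is continuous because $k_r$ is uniformly continuous, (a) and (b) are read off from the formula, and (c) follows from $\langle x,\rho y\rangle=\langle\rho^{-1}x,y\rangle$ and the invariance of $\mu$.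

\subsection{The torus}\label{sub:torus}
For subsets of $\mathbb R^n$ we need a compact space on which both rotations and translations act. Rotations preserve distances to their center, so they alone cannot give (P) on a solid region, and they do not act on a torus; but they do act on a ball inside a fundamental domain.

For $L>0$ and $p\in\mathbb R^n$ identify the cube $Q_L=p+[0,L)^n$ with the torus $T_L=\mathbb R^n/L\mathbb Z^n$. Let $u\in[0,L)^n$, and for $z\in\{0,-L\}^n$ let $Q_L^z=\{x\in Q_L:x+u+z\in Q_L\}$. These boxes partition $Q_L$, and on $Q_L^z$ the translation of $T_L$ by $u$ agrees with $\tau_{u+z}$. Hence for a function $h$ on $T_L$ and $(uh)(x)=h(x-u)$, both regarded as functions on $\mathbb R^n$ supported in $Q_L$,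
\begin{equation}\label{eq:cut}
h-uh=\sum_{z\in\{0,-L\}^n}\bigl(h_z-\tau_{u+z}h_z\bigr),\qquad h_z=h\mathbf 1_{Q_L^z},
\end{equation}
and all $h_z$ and $\tau_{u+z}h_z$ are supported in $Q_L$. If $\mathcal A$ is admissible, its trace on $Q_L$ is a $\sigma$-algebra on $T_L$ invariant under the translations of $T_L$; this is what measurability on $T_L$ means below.

Let $Q=[0,1)^n$, $T=\mathbb R^n/\mathbb Z^n$ with the quotient metric and $\mu=\lambda$. Put $o=(\frac12,\dots,\frac12)$ and $B(r)=\{x:|x-o|\le r\}$, which lies in $Q$ for $r<\frac12$. Each $\rho\in R$ acts as a rotation about $o$. Let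
\[
v=(0.15,0,\dots,0),\qquad\Sigma=\{x:0.2<|x-o|<0.4\}.
\]
By compactness there are $u_1,\dots,u_k\in T$ with $\bigcup_i(\Sigma+u_i)=T$. Let $U=\{v,u_1,\dots,u_k\}$, acting by translations of $T$. The \emph{torus system} has $S=R\sqcup U$, with $X_u=Y_u=T$ for $u\in U$, and $X_\rho=B(0.45)$, $Y_\rho=B(0.44)$ for $\rho\in R$. The trace on $Q$ of an admissible $\sigma$-algebra is compatible with it.

\begin{lemma}\label{lem:torus}
The torus system satisfies \textup{(P)} and \textup{(M)}.
\end{lemma}

\begin{proof}
(M) For $r<0.01$ let $\chi$ be a continuous \emph{radial} probability density on $\mathbb R^n$ supported in the $r$-ball about $0$, and let $M_rf=f*\chi$ be convolution on $T$. Properties (a) and (b) hold, and convolution commutes with translations. If $f$ is supported in $B(0.44)$, then $f*\chi$ is supported in $B(0.45)$ and can be computed in $\mathbb R^n$ after extending $f|_Q$ by zero. If $\rho_0\in SO(n)$ is the linear part of the rotation $\rho$ about $o$, then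
\[
\bigl((\rho f)*\chi\bigr)(x)=\int f(\rho^{-1}x-\rho_0^{-1}y)\chi(y)\,dy=\int f(\rho^{-1}x-y)\chi(y)\,dy=\bigl(\rho(f*\chi)\bigr)(x),
\]
since $\chi\circ\rho_0=\chi$. This is (c).

(P) Let $h\in L^2(T)$, viewed as a periodic function on $\mathbb R^n$, and let $\eta^2=\sum_s\|h\circ s-h\|^2_{L^2(Y_s)}$. The rotations make $h$ close to a radial function about $o$. The move $v$ makes it close to the same radial function about $o+v$. Since spheres about the two centers cross, the radial function is close to a constant on $\Sigma$, and the $u_i$ spread this over $T$.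

Let $G(a)$ be the mean of $h$ over the sphere of radius $a$ about $o$. Applying \eqref{eq:SG} on each such sphere with $a<0.44$ and integrating in polar coordinates gives $\|h-G(|x-o|)\|_{L^2(B(0.44))}\le\eta/\kappa$. Translating by $v$ and using $\|h-h(\cdot-v)\|_{L^2(T)}\le\eta$, together with the fact that $B(0.44)+v$ injects into $T$, we get $\|h-G(|x-o-v|)\|_{L^2(B(0.44)+v)}\le(1+1/\kappa)\eta$. Let $I=(0.2,0.4)$, $J=(0.29,0.31)$, $d=0.15$, and $a=|x-o|$, $b=|x-o-v|$. Both estimates apply on $Y=\{x:a\in I,\ b\in J\}$, so
\[
\|G(a)-G(b)\|_{L^2(Y)}\le(1+2/\kappa)\eta .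
\]
We compute the image of $\lambda$ under $x\mapsto(a,b)$. Write $x=o+(t,y)$ with $t\in\mathbb R$, $y\in\mathbb R^{n-1}$, and $\xi=|y|$. In the variables $(t,\xi)$ Lebesgue measure is $\omega_{n-2}\,\xi^{n-2}\,dt\,d\xi$, where $\omega_j$ is the area of $S^j$. From $a^2=t^2+\xi^2$ and $b^2=(t-d)^2+\xi^2$, the map $(t,\xi)\mapsto(a,b)$ is a diffeomorphism from $\{\xi>0\}$ onto the set $\{|a-b|<d<a+b\}$ of pairs that form a nondegenerate triangle with $d$, and its Jacobian is
\[
\frac ta\cdot\frac\xi b-\frac\xi a\cdot\frac{t-d}b=\frac{\xi d}{ab}.
\]
So the image measure has the positive continuous density $\omega_{n-2}\,\xi^{n-3}ab/d$. On the closure of $I\times J$ we have $|a-b|\le0.11<d<0.49\le a+b$, so there the density is at least some $w_0>0$, and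
\[
\int_I\int_J|G(a)-G(b)|^2\,db\,da\le w_0^{-1}(1+2/\kappa)^2\eta^2 .
\]
Let $c=|J|^{-1}\int_JG$. By Jensen's inequality, $|G(a)-c|^2\le|J|^{-1}\int_J|G(a)-G(b)|^2\,db$, so $\int_I|G-c|^2\le(|J|w_0)^{-1}(1+2/\kappa)^2\eta^2$. In polar coordinates, using $a^{n-1}\le1$,
\[
\|h-c\|_{L^2(\Sigma)}\le C_1\eta,\qquad C_1=\frac1\kappa+\Bigl(\frac{\omega_{n-1}}{|J|w_0}\Bigr)^{1/2}\Bigl(1+\frac2\kappa\Bigr).
\]
As $\|h-h(\cdot-u_i)\|_2\le\eta$, we get $\|h-c\|_{L^2(\Sigma+u_i)}\le(1+C_1)\eta$ for each $i$. The mean $\bar h$ minimizes the $L^2$ distance to constants, so $\|h-\bar h\|_2\le\|h-c\|_2\le\sqrt k\,(1+C_1)\eta$.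
\end{proof}

\section{Flows with prescribed divergence at every point}\label{sec:exact}

Fix a system satisfying (P) and (M), and put $K_0=16C^2$. We prove Theorem~\ref{thm:flow} in four steps: almost everywhere, on compact sets, on null sets, and finally everywhere.

\subsection{Almost everywhere}
Bounded flows are dual to $L^1$ functions, and (P) says that an almost invariant density is almost constant. The tool is Sion's minimax theorem, in the following form: if $\mathcal K$ is a compact convex subset and $\mathcal P$ a convex subset of topological vector spaces, and $\Phi:\mathcal K\times\mathcal P\to\mathbb R$ is affine and continuous in each variable, then $\min_{\mathcal K}\sup_{\mathcal P}\Phi=\sup_{\mathcal P}\min_{\mathcal K}\Phi$.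

\begin{lemma}\label{lem:ae}
Let $\mathcal K$ be the set of families $(\varphi_s)_{s\in S}$ in $L^\infty(\mu)$ with $|\varphi_s|\le K_0$ and $\varphi_s=0$ off $Y_s$.
\begin{enumerate}
\item[(a)] If $F\in L^\infty(\mu)$, $|F|\le1$ and $\int F\,d\mu=0$, there is $\varphi\in\mathcal K$ with $|F-\partial\varphi|\le\frac14$ a.e.
\item[(b)] If $\delta>0$ and $\mu(E)\le\delta/2$, there is $\varphi\in\mathcal K$ with $\mathbf 1_E-\partial\varphi\le\delta$ a.e.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $\mathcal K$ is convex, and weak* compact by the Banach--Alaoglu theorem. For $f\in L^1(\mu)$, since $s$ preserves $\mu$ and $Y_s$,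
\[
\int f\,\partial\varphi\,d\mu=\sum_s\int_{Y_s}\varphi_s\,(f-f\circ s)\,d\mu .
\]
This is weak* continuous in $\varphi$ and norm continuous in $f$, and its maximum over $\mathcal K$ is $K_0V(f)$, where $V(f)=\sum_s\|f-f\circ s\|_{L^1(Y_s)}$. If $f\ge0$, $\int f\,d\mu\le1$ and $h=\sqrt f$, then $|\sqrt p-\sqrt q|^2\le|p-q|$ and (P) give
\begin{equation}\label{eq:sqrt}
\|h-\bar h\|_2\le C\sqrt{V(f)},\qquad0\le\bar h\le\|h\|_2\le1 .
\end{equation}

(b) For $g\in L^\infty$, $\operatorname{ess\,sup}g$ is the supremum of $\int fg\,d\mu$ over probability densities $f$. By Sion's theorem,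
\[
\min_{\varphi\in\mathcal K}\operatorname{ess\,sup}(\mathbf 1_E-\partial\varphi)=\sup_f\Bigl[\int_Ef\,d\mu-K_0V(f)\Bigr].
\]
By \eqref{eq:sqrt}, $\int_Ef\,d\mu=\|h\mathbf 1_E\|_2^2\le\bigl(\mu(E)^{1/2}+C\sqrt{V(f)}\bigr)^2\le2\mu(E)+2C^2V(f)\le\delta+K_0V(f)$.

(a) Now $\operatorname{ess\,sup}|g|$ is the supremum of $\int fg\,d\mu$ over $\|f\|_1\le1$, and Sion's theorem gives
\[
\min_{\varphi\in\mathcal K}\operatorname{ess\,sup}|F-\partial\varphi|=\sup_{\|f\|_1\le1}\Bigl[\int fF\,d\mu-K_0V(f)\Bigr].
\]
Let $f^\pm=\max(\pm f,0)$. Since $|p^\pm-q^\pm|\le|p-q|$, we have $V(f^\pm)\le V(f)$. With $h=\sqrt{f^\pm}$, \eqref{eq:sqrt} gives $\|f^\pm-\bar h^2\|_1\le\|h-\bar h\|_2\|h+\bar h\|_2\le2C\sqrt{V(f)}$. As $\int F\,d\mu=0$, we get $|\int f^\pm F\,d\mu|=|\int(f^\pm-\bar h^2)F\,d\mu|\le2C\sqrt{V(f)}$. Therefore $\int fF\,d\mu\le4C\sqrt{V(f)}\le\frac14+16C^2V(f)$, the last step being $(\frac12-4C\sqrt{V(f)})^2\ge0$.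
\end{proof}

The bound $K_0$ in (b) depends neither on $E$ nor on $\delta$. It plays the role of the bound $\frac12$ on the tree.

\subsection{Compact sets}
Smoothing removes the exceptional null set in (b), but it blurs $\mathbf 1_E$. This costs nothing if a neighborhood of the set still has small measure, which is the case for compact sets. It is not the case for null sets in general: every $r$-neighborhood of a dense null set is all of $X$.

\begin{lemma}\label{lem:compact}
If $D\subseteq X$ is compact and $\mu(D)<\delta/2$, there is a Borel flow $\varphi$ with $\|\varphi\|\le K_0$ and $\partial\varphi\ge1-\delta$ at every point of $D$.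
\end{lemma}

\begin{proof}
The closed neighborhoods $E_r=\{x:\operatorname{dist}(x,D)\le r\}$ decrease to $D$ as $r\downarrow0$, so $\mu(E_r)\le\delta/2$ for some $r$ to which (M) applies. Take $\psi\in\mathcal K$ from Lemma~\ref{lem:ae}(b) for $E_r$ and let $\varphi_s=M_r\psi_s$. By (M)(c), $\varphi$ is a flow and $\partial\varphi=M_r(\partial\psi)$; by (M)(a), $\|\varphi\|\le K_0$ and $M_r\mathbf 1_{E_r}-\partial\varphi=M_r(\mathbf 1_{E_r}-\partial\psi)\le\delta$ everywhere. By (M)(b) applied to $1-\mathbf 1_{E_r}$, we have $M_r\mathbf 1_{E_r}=1$ on $D$.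
\end{proof}

\subsection{Null sets}
A null set lies in an open set $W$ of small measure, and $W$ is a countable union of compact sets $D_j$. As in Section~\ref{sub:tree}, the flow for $D_j$ must have divergence close to $1$ on everything within $q_j$ moves of $D_j$, with $\sum_j1/q_j$ small. Each move can multiply the measure by at most $1+2|S|$, so $\mu(D_j)$ has to be exponentially small in $q_j$. This can be arranged, because the part of $W$ not yet covered has measure tending to $0$, and we may pass to a subsequence.

\begin{lemma}\label{lem:null}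
Let $Z\subseteq X$ be $\mu$-null and $0<\delta<1$. There is a Borel flow $\varphi$ with $\|\varphi\|\le K_0$ and $\mathbf 1_Z-\partial\varphi\le2\delta$ at every point of $X$.
\end{lemma}

\begin{proof}
\emph{The compact sets.} Choose integers $q_j\ge1$ $(j\ge1)$ with $\sum_j1/q_j\le\delta/(2K_0|S|)$, and put $\varepsilon_j=\frac\delta4(1+2|S|)^{-q_j}$. By outer regularity there is an open $W\supseteq Z$ with $\mu(W)<\varepsilon_1$. The compact sets $\{x:\operatorname{dist}(x,X\setminus W)\ge1/i\}$ increase, and their interiors cover $W$. Choose a subsequence $C_1\subseteq C_2\subseteq\cdots$ of them with $\mu(W\setminus\operatorname{int}C_j)<\varepsilon_{j+1}$, and put $D_1=C_1$, $D_{j+1}=C_{j+1}\setminus\operatorname{int}C_j$. Then $D_j$ is compact and $\mu(D_j)\le\varepsilon_j$. Also $\bigcup_jD_j=W$, since $x\in D_j$ for the least $j$ with $x\in C_j$.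

\emph{The cutoffs.} For compact $D$ let $D^{(0)}=D$ and
\[
D^{(i+1)}=D^{(i)}\cup\bigcup_{s\in S}\bigl(s(D^{(i)}\cap X_s)\cup s^{-1}(D^{(i)}\cap X_s)\bigr).
\]
These sets are compact, because the $X_s$ are compact and the moves are homeomorphisms, and $\mu(D^{(i)})\le(1+2|S|)^i\mu(D)$. Let $d_j(x)=\min\{i:x\in D_j^{(i)}\}\in\mathbb N\cup\{\infty\}$ and $\chi_j=\max(0,1-d_j/q_j)$; both are Borel. Then $\chi_j=1$ on $D_j$, and $\{\chi_j>0\}=\tilde D_j:=D_j^{(q_j-1)}$ is compact of measure at most $\delta/4$. If $x\in X_s$ and one of $x$, $s^{-1}x$ lies in $D_j^{(i)}$, the other lies in $D_j^{(i+1)}$. So $d_j(x)$ and $d_j(s^{-1}x)$ are both infinite or differ by at most $1$, and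
\begin{equation}\label{eq:lip}
|\chi_j(x)-\chi_j(s^{-1}x)|\le1/q_j\qquad(x\in X_s).
\end{equation}

\emph{The weights.} Put $w_j=\chi_j\prod_{i<j}(1-\chi_i)\ge0$. By induction, $\sum_{j\le m}w_j=1-\prod_{i\le m}(1-\chi_i)$. Hence $\sum_jw_j\le1$, with equality on $W$, where some $\chi_i$ equals $1$; and $w_j(x)>0$ implies $x\in\tilde D_j$. We claim that for all $x,y\in X$,
\begin{equation}\label{eq:weights}
\sum_j|w_j(x)-w_j(y)|\le2\sum_i|\chi_i(x)-\chi_i(y)| .
\end{equation}
Let $V_1,V_2,\dots$ be independent random variables, uniform on $[0,1)$, and let $J_x=\min\{i:V_i<\chi_i(x)\}$, with $J_x=\infty$ if there is no such $i$. Then $\mathbb P(J_x=j)=w_j(x)$, and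
\[
|w_j(x)-w_j(y)|\le\mathbb P(J_x=j\ne J_y)+\mathbb P(J_y=j\ne J_x),
\]
so the left side of \eqref{eq:weights} is at most $2\,\mathbb P(J_x\ne J_y)$. If $J_x\ne J_y$, then for some $i$ exactly one of $V_i<\chi_i(x)$, $V_i<\chi_i(y)$ holds, and this has probability $|\chi_i(x)-\chi_i(y)|$.

\emph{The flow.} Let $\varphi^j$ be the flow of Lemma~\ref{lem:compact} for $\tilde D_j$, and put $\varphi_s=\sum_jw_j\varphi^j_s$. Since $\sum_jw_j\le1$, the series converges absolutely at every point, $\varphi$ is a Borel flow, and $\|\varphi\|\le K_0$. Summing \eqref{eq:product} over $j$ and using \eqref{eq:weights} and \eqref{eq:lip},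
\[
\Bigl|\partial\varphi(x)-\sum_jw_j(x)\,\partial\varphi^j(x)\Bigr|\le K_0\sum_{s:\,x\in X_s}\sum_j|w_j(x)-w_j(s^{-1}x)|\le2K_0|S|\sum_i\frac1{q_i}\le\delta .
\]
Since $\partial\varphi^j(x)\ge1-\delta$ whenever $w_j(x)>0$, we obtain $\partial\varphi\ge(1-\delta)\sum_jw_j-\delta\ge(1-\delta)\mathbf 1_W-\delta$. Hence $\mathbf 1_Z-\partial\varphi\le\mathbf 1_W-\partial\varphi\le2\delta$.
\end{proof}

\subsection{Everywhere}
Lemma~\ref{lem:ae}(a) leaves an error that is large on a null set $Z$. Lemma~\ref{lem:null} cannot simply be subtracted from it, because it is one-sided: it gives no upper bound on $\partial\varphi$ near $1$. So we use duality once more, now in the space of bounded measurable functions with the supremum norm. A functional on this space may charge null sets, as evaluation at a point does. But a positive functional respects one-sided inequalities, and Lemma~\ref{lem:null} says that a positive functional that is almost invariant gives small mass to $Z$.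

\begin{proof}[Proof of Theorem~\ref{thm:flow}]
Let $\mathcal M$ be the space of bounded $\mathcal A$-measurable functions on $X$ with the norm $\|\cdot\|_\infty$, and $\mathcal M_s$ the subspace of functions supported in $X_s$. By compatibility, $f\mapsto sf$ is a bijection of $\mathcal M_s$, and it preserves order and norm. Put $M_0=1+2|S|K_0$ and $K_1=K_0+2M_0K_0$.

\emph{Claim.} If $F\in\mathcal M$, $|F|\le1$ and $\int F\,d\mu=0$, there is an $\mathcal A$-measurable flow $\varphi$ with $\|\varphi\|\le K_1$ and $\|F-\partial\varphi\|_\infty\le\frac12$.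

Suppose not. Then the convex set of all $F-\partial\varphi$, with $\varphi$ measurable and $\|\varphi\|\le K_1$, is disjoint from the open ball of radius $\frac12$ about $0$. By the Hahn--Banach separation theorem there is $\theta\in\mathcal M^*$ with $\|\theta\|=1$ and $\theta(F-\partial\varphi)\ge\frac12$ for all these $\varphi$. Put
\[
\eta_s=\sup\{\theta(g-sg):g\in\mathcal M_s,\ |g|\le1\},\qquad\eta=\sum_s\eta_s .
\]
Then $|\theta(g-sg)|\le\eta_s\|g\|_\infty$ for $g\in\mathcal M_s$, the supremum of $\theta(\partial\varphi)$ over $\|\varphi\|\le K_1$ is $K_1\eta$, and so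
\begin{equation}\label{eq:sep}
\theta(F)\ge\tfrac12+K_1\eta .
\end{equation}

The functional $\theta$ need not be positive, so we pass to its modulus. For $0\le f\in\mathcal M$ let $|\theta|(f)=\sup\{\theta(g):g\in\mathcal M,\ |g|\le f\}\ge0$. This is positively homogeneous. It is additive: if $|g_i|\le f_i$ then $|g_1+g_2|\le f_1+f_2$, and conversely every $g$ with $|g|\le f_1+f_2$ is $g_1+g_2$ with $g_i=gf_i/(f_1+f_2)$ (and $g_i=0$ where $f_1+f_2=0$), $|g_i|\le f_i$. So $|\theta|(f)=|\theta|(f^+)-|\theta|(f^-)$ defines a positive linear functional on $\mathcal M$, with $\theta(g)\le|\theta|(|g|)$ and $|\theta|(1)=\|\theta\|=1$.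

The modulus is almost invariant too. Let $0\le f\in\mathcal M_s$. Every $g$ with $|g|\le f$ lies in $\mathcal M_s$, and $g\mapsto sg$ is a bijection from $\{g:|g|\le f\}$ onto $\{g':|g'|\le sf\}$. Since $|\theta(g)-\theta(sg)|\le\eta_s\|f\|_\infty$ for all such $g$, the suprema satisfy $\bigl||\theta|(f)-|\theta|(sf)\bigr|\le\eta_s\|f\|_\infty$. Splitting into positive and negative parts,
\begin{equation}\label{eq:modinv}
|\theta|(\partial\psi)\le2\|\psi\|\,\eta\qquad\text{for every }\mathcal A\text{-measurable flow }\psi .
\end{equation}

Take $\varphi^0$ from Lemma~\ref{lem:ae}(a), with Borel representatives bounded by $K_0$ and supported in $Y_s$, and let $G=F-\partial\varphi^0\in\mathcal M$. Then $\|G\|_\infty\le M_0$, and $Z=\{|G|>\frac14\}\in\mathcal A$ is null. Take $\psi$ from Lemma~\ref{lem:null} for $Z$ and $\delta=1/(16M_0)$. From $\mathbf 1_Z\le2\delta+\partial\psi$, positivity and \eqref{eq:modinv} we get $|\theta|(\mathbf 1_Z)\le2\delta+2K_0\eta$. Since $|G|\le\frac14+M_0\mathbf 1_Z$,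
\[
\theta(F)=\theta(\partial\varphi^0)+\theta(G)\le K_0\eta+\tfrac14+M_0(2\delta+2K_0\eta)=\tfrac38+K_1\eta,
\]
which contradicts \eqref{eq:sep}. This proves the claim.

To finish, assume $\|F\|_\infty=1$. Let $F_0=F$, let $\varphi^{(i)}$ be the flow given by the claim for $F_i$, and let $F_{i+1}=2(F_i-\partial\varphi^{(i)})$. Then $|F_{i+1}|\le1$ and $\int F_{i+1}\,d\mu=0$, so the recursion continues, and $F-\partial\bigl(\sum_{i<m}2^{-i}\varphi^{(i)}\bigr)=2^{-m}F_m$. The flow $\varphi=\sum_i2^{-i}\varphi^{(i)}$ converges uniformly, is $\mathcal A$-measurable, and has $\partial\varphi=F$ and $\|\varphi\|\le K:=2K_1$.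
\end{proof}

\section{Rounding along three translations}\label{sec:rounding}

Fix an admissible $\mathcal A$, a torus $T_L\cong Q_L=p+[0,L)^n$ and an irrational number $\alpha$. For $k=1,2,3$ let $e_k$ be the translation of $T_L$ by $\alpha L$ in the $k$-th coordinate; we write $x\pm e_k$ and $(e_k\psi)(x)=\psi(x-e_k)$. The $e_k$ generate a free action of $\mathbb Z^3$. An \emph{edge} is a pair $(k,x)$ with $k\in\{1,2,3\}$ and $x\in T_L$; it goes from $x$ to $x+e_k$. A triple $\Theta=(\Theta_1,\Theta_2,\Theta_3)$ of functions on $T_L$ is a function on edges, $\Theta(k,x)=\Theta_k(x)$, and we write $\partial\Theta=\sum_{k\le3}(\Theta_k-e_k\Theta_k)$. Let $\{t\}=t-\lfloor t\rfloor$.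

We need two rounding statements: every bounded function is integer-valued up to a divergence (Lemma~\ref{lem:round1}), and a flow with integer divergence can be replaced by an integer flow (Lemma~\ref{lem:round2}). The natural method is that each point keeps the integer part of what it holds and passes the fractional part on. The difficulty is that this recursion needs a place to start. With one translation there is none, and the first statement fails: if a constant $c$ on $\mathbb R/\mathbb Z$ were $m+\beta-\beta(\cdot-\alpha)$ with $m$ integer-valued and $\beta$ measurable, then $u=e^{2\pi i\beta}$ would satisfy $u=e^{2\pi ic}u(\cdot-\alpha)$, and a nonzero Fourier coefficient $\hat u(k)$ would force $c\in k\alpha+\mathbb Z$. With several translations each point can choose the direction in which it passes the remainder on, and we choose so that every point has only finitely many predecessors.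

\subsection{A well-founded structure}
Define $\ell:[0,1)\to\mathbb N$ by $\ell(t)=\lfloor-\log_2t\rfloor$ for $t>0$ and $\ell(0)=0$. The \emph{levels} of $x\in Q_L$ are $\ell_k(x)=\ell((x_k-p_k)/L)$, $k=1,2,3$; moving by $e_j$ changes only $\ell_j$. We have $\ell>M$ on $(0,2^{-M-1})$, and every backward orbit of the rotation by $\alpha$ visits this interval infinitely often. This gives the following recurrence property.

\begin{enumerate}
\item[(R)] If $x^{t+1}=x^t-e_{k_t}$ for all $t\ge0$ and the index $k$ occurs infinitely often among the $k_t$, then $\ell_k(x^t)$ exceeds any given $M$ for infinitely many $t$.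
\end{enumerate}

Let $\iota(x)\in\{1,2,3\}$ be the least index minimizing $\ell_k(x)$, and let $g(x)=x+e_{\iota(x)}$ be the \emph{successor} of $x$. Thus $g(y)=x$ if and only if $y=x-e_k$ with $\iota(y)=k$ for some $k$. The edge $(j,x)$ is a \emph{tree edge} if $j=\iota(x)$ and a \emph{non-tree edge} otherwise. For a non-tree edge $(j,x)$ with $i=\iota(x)$ we draw arrows
\[
(j,x)\to(j,x+e_i)\quad[\text{type 1}],\qquad(j,x)\to(i,x+e_j)\quad[\text{type 2}],
\]
in each case only if the target is a non-tree edge. The two targets are the sides not incident to $x$ of the square spanned at $x$ by $e_i$ and $e_j$; see Figure~\ref{fig:square}.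

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4,>=stealth]
\fill (0,0) circle (0.5pt) node[below left] {$x$};
\fill (1,0) circle (0.5pt) node[below right] {$x+e_j$};
\fill (0,1) circle (0.5pt) node[above left] {$x+e_i$};
\fill (1,1) circle (0.5pt) node[above right] {$x+e_i+e_j$};
\draw[->] (0.05,0) -- node[below] {$(j,x)$: $-c$} (0.95,0);
\draw[->,ultra thick] (0,0.05) -- node[left] {$(i,x)$: $+c$} (0,0.95);
\draw[->] (0.05,1) -- node[above] {$(j,x+e_i)$: $+c$} (0.95,1);
\draw[->] (1,0.05) -- node[right] {$(i,x+e_j)$: $-c$} (1,0.95);
\draw[->,dashed] (0.4,0.07) -- node[left] {\small type 1} (0.4,0.93);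
\draw[->,dashed] (0.55,0.07) -- node[above left,pos=0.85] {\small type 2} (0.93,0.45);
\end{tikzpicture}
\caption{The square of a non-tree edge $(j,x)$, where $i=\iota(x)$ and the thick edge is the tree edge at $x$. Adding the amounts $\pm c$ to the four edges moves $c$ units once around the square and changes the net outflow at no vertex. The dashed arrows point to the two other edges that are disturbed when $(j,x)$ is corrected.}\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:wf}
\begin{enumerate}
\item[(1)] There is no infinite sequence $x^0,x^1,\dots$ with $g(x^{t+1})=x^t$ for all $t$.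
\item[(2)] There is no infinite chain $E_0\leftarrow E_1\leftarrow E_2\leftarrow\cdots$ of non-tree edges.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $M(x)=\max_{k\le3}\ell_k(x)$. The coordinate moved by $g$ has minimal level. So the maximum is attained by a coordinate that is not moved: if the moved coordinate attains it, all three levels are equal. Hence $M(g(x))\ge M(x)$, and $M(x^t)\le M(x^0)$ along a backward sequence. Some direction is used infinitely often, which contradicts (R).

(2) Let $E_t=(j_t,x^t)$ and $M=M(x^0)$. For either type of arrow, $x^{t+1}=x^t-e_k$ for some $k$. By (R) there is a least $t\ge1$ such that $\ell_a(x^t)>M$ for some $a$. All levels of $x^{t-1}$ are at most $M$ and only one level changes, so $x^{t-1}=x^t+e_a$, $\ell_k(x^t)\le M$ for $k\ne a$, and $\iota(x^t)\ne a$. An arrow of type 1 from $E_t$ moves coordinate $\iota(x^t)\ne a$. So $E_t\to E_{t-1}$ has type 2, which moves coordinate $j_t$, and $j_t=a$. We show by induction that the chain is now trapped: for all $t'\ge t$,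
\[
j_{t'}=a,\qquad x^{t'}_a=x^t_a,\qquad\ell_k(x^{t'})\le M\ \text{ for }k\in\{1,2,3\}\setminus\{a\}.
\]
This holds for $t'=t$. Suppose that it holds for $t'$, and let $E_{t'+1}=(j',y)\to E_{t'}=(a,x^{t'})$.

If this arrow has type 2, then $\iota(y)=a$, $j'\ne a$ and $x^{t'}=y+e_{j'}$. So $\ell_a(y)=\ell_a(x^{t'})>M$, while for the third index $k\notin\{a,j'\}$ we have $\ell_k(y)=\ell_k(x^{t'})\le M$. This contradicts $\iota(y)=a$.

So the arrow has type 1: $j'=a$ and $x^{t'}=y+e_i$ with $i=\iota(y)\ne a$. Then $y_a=x_a^{t'}$, and for the third index $k\notin\{a,i\}$ we have $\ell_i(y)\le\ell_k(y)=\ell_k(x^{t'})\le M$. This completes the induction.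

From time $t$ on only the two coordinates other than $a$ move, one of them infinitely often, and their levels stay at most $M$. This contradicts (R).
\end{proof}

Both cases of the induction in (2) use a third index as a witness; this is the reason for taking three translations, and apart from \eqref{eq:SG} it is the place where the proof uses $n\ge3$.

A point has at most $3$ preimages under $g$, and a non-tree edge $(a,y)$ receives at most $4$ arrows, from $(a,y-e_i)$ and from $(j,y-e_j)$ with $i,j\ne a$. K\"onig's lemma states that an infinite, finitely branching rooted tree has an infinite branch. Applied to the tree of backward chains ending at a given point or edge, it shows with Lemma~\ref{lem:wf} that there are only finitely many such chains. The maximal length is the \emph{height} of the point or edge. Let $H_r$ be the set of points of height at most $r$, and $H_{-1}=\emptyset$. Then $x\in H_r$ if and only if $x-e_k\in H_{r-1}$ for each $k$ with $\iota(x-e_k)=k$. Since $\iota$ is Borel, all $H_r$ are Borel, and they cover $T_L$. So a function may be defined by recursion, its value at $x$ being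 a Borel function of measurable data at $x$ and of its values on $g^{-1}(x)$; by induction on $r$ it is measurable on each $H_r$, hence on $T_L$. The same argument applies to non-tree edges, which form a Borel subset of $\{1,2,3\}\times T_L$, with the arrows in place of $g$.

\subsection{The rounding lemmas}

\begin{lemma}\label{lem:round1}
Every bounded measurable $\Phi:T_L\to\mathbb R$ can be written as $\Phi=m+\sum_{k\le3}(\beta_k-e_k\beta_k)$, with $m:T_L\to\mathbb Z$ measurable, $|m|\le\|\Phi\|_\infty+3$, and $\beta_k:T_L\to[0,1)$ measurable.
\end{lemma}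

\begin{proof}
By recursion on the height define $\beta(x)=\{a(x)\}$ and $m(x)=\lfloor a(x)\rfloor$, where $a(x)=\Phi(x)+\sum_{g(y)=x}\beta(y)$. Since $\Phi\le a\le\Phi+3$, the bound on $m$ holds, and $\Phi(x)=m(x)+\beta(x)-\sum_{g(y)=x}\beta(y)$. Put $\beta_k=\beta\mathbf 1_{\{\iota=k\}}$. Then $\sum_k\beta_k=\beta$, and $\sum_k\beta_k(x-e_k)=\sum_{g(y)=x}\beta(y)$.
\end{proof}

In the second lemma the divergence must not change, so we may only add circulations, and we use the squares of Figure~\ref{fig:square}. Each non-tree edge gets rid of its fractional part by means of its own square, after it has received the disturbances of its predecessors. The tree edges become integral by themselves.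

\begin{lemma}\label{lem:round2}
Let $\Theta=(\Theta_1,\Theta_2,\Theta_3)$ be bounded and measurable with $\partial\Theta$ integer-valued. Then there is a measurable integer-valued $\Psi=(\Psi_1,\Psi_2,\Psi_3)$ with $\partial\Psi=\partial\Theta$ and $|\Psi_k-\Theta_k|\le4$.
\end{lemma}

\begin{proof}
For a non-tree edge $E=(j,x)$ with $i=\iota(x)$, \emph{rerouting $c$ units at $E$} means adding $-c$ on $(j,x)$, $+c$ on $(i,x)$, $+c$ on $(j,x+e_i)$ and $-c$ on $(i,x+e_j)$. The change of outflow minus inflow is $(-c+c)-0$ at $x$, $c-c$ at $x+e_i$, $(-c)-(-c)$ at $x+e_j$, and $0-(c-c)$ at $x+e_i+e_j$; so the divergence is unchanged. By recursion on the height of non-tree edges define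
\[
c(E)=\Bigl\{\Theta(E)+\sum_{E'\to E}\pm\,c(E')\Bigr\}\in[0,1),
\]
with sign $+$ for arrows of type 1 and $-$ for arrows of type 2. Let $\Psi$ be obtained from $\Theta$ by rerouting $c(E)$ units at every non-tree edge $E$ simultaneously.

The square spanned at $x$ by $e_i,e_j$ is used by at most one non-tree edge, namely by $(j,x)$ if $\iota(x)=i$ and by $(i,x)$ if $\iota(x)=j$. An edge $(k,y)$ lies in four squares, spanned by $e_k,e_l$ at $y$ or at $y-e_l$ for $l\ne k$. So $\Psi$ is well defined and measurable, $|\Psi-\Theta|\le4$, and $\partial\Psi=\partial\Theta$ because only finitely many reroutings touch a given vertex.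

A non-tree edge $E$ is changed by its own rerouting, by $-c(E)$, and by the reroutings at the edges $E'$ with $E'\to E$, by $\pm c(E')$ with the sign convention above; the remaining contribution of a rerouting falls on a tree edge. Hence $\Psi(E)=\Theta(E)+\sum_{E'\to E}\pm c(E')-c(E)\in\mathbb Z$. At a vertex $x$ the only outgoing tree edge is $(\iota(x),x)$, and the incoming tree edges are the $(\iota(y),y)$ with $g(y)=x$. Since $\partial\Psi(x)\in\mathbb Z$,
\[
\Psi(\iota(x),x)\equiv\sum_{g(y)=x}\Psi(\iota(y),y)\pmod1 .
\]
By induction on the height of $x$, starting with an empty sum, $\Psi$ is an integer on every tree edge.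
\end{proof}

\section{An integral representation with universal constants}\label{sec:integral}

The flow of Theorem~\ref{thm:flow} uses the moves in $R\sqcup U$, while Lemma~\ref{lem:round2} rounds flows along $e_1,e_2,e_3$. We transfer the fractional parts from the first set of moves to the second. For a translation $v$ of a torus this rests on commutativity: if $h=m+\partial\beta$, then $h-vh=(m-vm)+\partial(\beta-v\beta)$. A rotation does not commute with the $e_k$, but it conjugates translations of $\mathbb R^n$ to translations. So a first application of Lemma~\ref{lem:round1} replaces the rotations by translations, and a second one, on a larger torus, replaces these by the $e_k$.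

A constant is \emph{universal} if it depends only on $n$ and on the fixed choices of $R$, $\kappa$, $U$ and $\alpha$, and not on $\mathcal A$, $A$, $B$. The constant $K$ of Theorem~\ref{thm:flow} for the torus system is universal. Let $\Omega$ be the closed ball of radius $\sqrt n/2$ about $o$, and $Q^*=o+[-\frac n2,\frac n2)^n$, a cube of side $n$. Then $Q\subseteq\Omega\subseteq Q^*$, and $\Omega$ is invariant under rotations about $o$.

\begin{proposition}\label{prop:integral}
There is a universal $N\in\mathbb N$ such that for every admissible $\mathcal A$ and all $A,B\in\mathcal A$ with $A,B\subseteq Q$ and $\lambda(A)=\lambda(B)$ there are sets $C_1,\dots,C_N\in\mathcal A$ contained in $Q^*$ and orientation-preserving isometries $\gamma_1,\dots,\gamma_N$ of $\mathbb R^n$ with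
\[
\mathbf 1_A-\mathbf 1_B=\sum_{k=1}^N\bigl(\mathbf 1_{C_k}-\mathbf 1_{\gamma_kC_k}\bigr).
\]
\end{proposition}

\begin{proof}
Let $F=\mathbf 1_A-\mathbf 1_B$. By Lemma~\ref{lem:torus} and Theorem~\ref{thm:flow}, $F=\partial\varphi$ on $T$ with $\varphi$ measurable and $\|\varphi\|\le K$. Regard functions on $T$ as functions on $\mathbb R^n$ supported in $Q$. Since $\varphi_\rho$ is supported in $B(0.45)$, the function $\rho\varphi_\rho$ is the image of $\varphi_\rho$ under the rotation of all of $\mathbb R^n$ about $o$, which we again denote by $\rho$. Call $h-\tau_wh$ a \emph{translation term} if $h$ is measurable, $|h|\le K+1$, and both $h$ and $\tau_wh$ are supported in $\Omega$. The negative of a translation term is one (replace $h$ by $-h$). So is its image under $\rho$, because $\rho(h-\tau_wh)=\rho h-\tau_{\rho_0w}(\rho h)$, where $\rho_0$ is the linear part of $\rho$.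

\emph{Step 1: rotations.} By Lemma~\ref{lem:round1} on $T$, $\varphi_\rho=n_\rho+t_\rho$, where $n_\rho$ is integer-valued, supported in $Q$, $|n_\rho|\le K+3$, and by \eqref{eq:cut} $t_\rho$ is a sum of at most $3\cdot2^n$ translation terms. Then on $\mathbb R^n$
\[
F_1:=F-\sum_{\rho\in R}(n_\rho-\rho n_\rho)=\sum_{\rho\in R}(t_\rho-\rho t_\rho)+\sum_{u\in U}(\varphi_u-u\varphi_u).
\]
The left side is integer-valued. By \eqref{eq:cut} again, the right side is a sum $\sum_{k\le N_1}(h_k-\tau_{v_k}h_k)$ of $N_1=2^n(6|R|+|U|)$ translation terms, some possibly zero.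

\emph{Step 2: translations.} Identify $Q^*$ with $T^*=\mathbb R^n/n\mathbb Z^n$, and let $e_1,e_2,e_3$ now be the translations of Section~\ref{sec:rounding} on $T^*$. If $h_k(y)\ne0$, then $y$ and $y+v_k$ both lie in $Q^*$, so $\tau_{v_k}h_k$ equals the torus translate $v_kh_k$. Thus $F_1=\sum_k(h_k-v_kh_k)$ on $T^*$. By Lemma~\ref{lem:round1}, $h_k=m_k+\sum_{i\le3}(\beta_i^k-e_i\beta_i^k)$ with $m_k$ integer-valued, $|m_k|\le K+4$, and $0\le\beta_i^k<1$. Translations of $T^*$ commute, so with $\Theta_i=\sum_k(\beta_i^k-v_k\beta_i^k)$,
\[
F_2:=F_1-\sum_k(m_k-v_km_k)=\sum_{i\le3}(\Theta_i-e_i\Theta_i),\qquad|\Theta_i|\le N_1 .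
\]

\emph{Step 3: rounding.} The function $F_2$ is integer-valued, so Lemma~\ref{lem:round2} gives integer-valued measurable $\Psi_i$ with $|\Psi_i|\le N_1+4$ and $F_2=\sum_{i\le3}(\Psi_i-e_i\Psi_i)$. Altogether
\[
F=\sum_{\rho\in R}(n_\rho-\rho n_\rho)+\sum_{k\le N_1}(m_k-v_km_k)+\sum_{i\le3}(\Psi_i-e_i\Psi_i).
\]

\emph{Step 4: sets.} Apply \eqref{eq:cut} on $T^*$ to the last two sums. Then $F$ is a sum of $N_2=|R|+2^n(N_1+3)$ terms $f-\gamma f$, where $\gamma$ is a rotation or a translation of $\mathbb R^n$, $f$ is measurable and integer-valued, $f$ and $\gamma f$ are supported in $Q^*$, and $|f|\le H:=\lceil K\rceil+N_1+4$. Write $f=\sum_{r=1}^H\mathbf 1_{\{f\ge r\}}-\sum_{r=1}^H\mathbf 1_{\{f\le-r\}}$. A set $C=\{f\ge r\}$ contributes $\mathbf 1_C-\mathbf 1_{\gamma C}$. A set $C=\{f\le-r\}$ contributes $-(\mathbf 1_C-\mathbf 1_{\gamma C})=\mathbf 1_{C'}-\mathbf 1_{\gamma^{-1}C'}$ with $C'=\gamma C\subseteq Q^*$. So $N=2HN_2$ works.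
\end{proof}

\section{Absorbing the auxiliary sets}\label{sec:absorb}

Fix an admissible $\mathcal A$. The sets $C_k$ may overlap each other and $A$, so we extend equidecomposability to sets with multiplicity. For bounded measurable $a,b:\mathbb R^n\to\mathbb N$ with bounded support write $a\approx b$ if there are finitely many bounded sets $E_k\in\mathcal A$ and orientation-preserving isometries $\gamma_k$ with $a=\sum_k\mathbf 1_{E_k}$ and $b=\sum_k\mathbf 1_{\gamma_kE_k}$. For sets, $\mathbf 1_A\approx\mathbf 1_B$ means exactly that $A$ and $B$ are equidecomposable by orientation-preserving isometries with pieces in $\mathcal A$.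

\begin{lemma}\label{lem:approx}
The relation $\approx$ is an equivalence relation, and $a\approx b$, $a'\approx b'$ imply $a+a'\approx b+b'$.
\end{lemma}

\begin{proof}
Reflexivity follows from $a=\sum_{r\ge1}\mathbf 1_{\{a\ge r\}}$, symmetry by inverting the isometries, additivity by concatenating the lists. For transitivity let $a=\sum_k\mathbf 1_{E_k}$, $b=\sum_k\mathbf 1_{\gamma_kE_k}=\sum_l\mathbf 1_{E'_l}$ and $c=\sum_l\mathbf 1_{\gamma'_lE'_l}$. For each $x$ the index sets $\{k:x\in\gamma_kE_k\}$ and $\{l:x\in E'_l\}$ both have $b(x)$ elements; match them in increasing order. Let $G_{kl}$ be the set of $x$ at which $k$ is matched with $l$. It is a Boolean combination of the sets $\gamma_{k'}E_{k'}$ and $E'_{l'}$, so $G_{kl}\in\mathcal A$, and $\gamma_kE_k=\bigsqcup_lG_{kl}$, $E'_l=\bigsqcup_kG_{kl}$. The sets $\gamma_k^{-1}G_{kl}$ with the isometries $\gamma'_l\gamma_k$ witness $a\approx c$.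
\end{proof}

Proposition~\ref{prop:integral} gives $\mathbf 1_A+c\approx\mathbf 1_B+c$ with $c=\sum_k\mathbf 1_{C_k}$. We do not try to cancel $c$. At scale $\varepsilon$ it consists of $N$ sets in cubes of side $n\varepsilon$, and since $N$ does not depend on the scale, for small $\varepsilon$ these fit side by side in any given cube.

\begin{lemma}\label{lem:absorb}
Let $P$ be a cube of side $a$ and let $0<\varepsilon\le a/(nN)$. If $A',B'\in\mathcal A$ have equal measure and each is contained in a cube of side $\varepsilon$, then $\mathbf 1_{A'}+\mathbf 1_P\approx\mathbf 1_{B'}+\mathbf 1_P$.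
\end{lemma}

\begin{proof}
Translating $A'$ and $B'$ separately does not change the $\approx$-classes, so assume $A',B'\subseteq\varepsilon Q$. The $\sigma$-algebra $\varepsilon^{-1}\mathcal A=\{\varepsilon^{-1}E:E\in\mathcal A\}$ is admissible, because dilations preserve the Borel and the Lebesgue sets and conjugate isometries to isometries; this is why $N$ was required to be independent of $\mathcal A$. Apply Proposition~\ref{prop:integral} to $\varepsilon^{-1}A'$, $\varepsilon^{-1}B'$ and $\varepsilon^{-1}\mathcal A$, and scale back. We obtain $C_1,\dots,C_N\in\mathcal A$ in the cube $\varepsilon Q^*$ of side $n\varepsilon$, and orientation-preserving isometries $\gamma_k$, such that with $c=\sum_k\mathbf 1_{C_k}$,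
\[
\mathbf 1_{A'}+c\ \approx\ \mathbf 1_{A'}+\sum_k\mathbf 1_{\gamma_kC_k}\ =\ \mathbf 1_{B'}+c .
\]
Since $Nn\varepsilon\le a$, the cube $P$ contains a row of $N$ disjoint cubes of side $n\varepsilon$. Translate $C_k$ into the $k$-th of them and let $P_0\subseteq P$ be the union of the translates. Then $P_0\in\mathcal A$, $\mathbf 1_{P_0}\approx c$, and
\[
\mathbf 1_{A'}+\mathbf 1_P\approx\mathbf 1_{A'}+c+\mathbf 1_{P\setminus P_0}\approx\mathbf 1_{B'}+c+\mathbf 1_{P\setminus P_0}\approx\mathbf 1_{B'}+\mathbf 1_P .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]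
Since $A$ and $B$ have nonempty interior, there are cubes $P\subseteq A$ and $P'\subseteq B$ of the same side $a$. Put $A_0=A\setminus P$ and $B_0=B\setminus P'$; then $\lambda(A_0)=\lambda(B_0)$. Let $\varepsilon=a/(nN)$. Since $A$ and $B$ are bounded, $A\cup B$ is covered by finitely many disjoint cubes $q_1,\dots,q_m$ of side $\varepsilon$.

We cut $A_0$ and $B_0$ into small parts that are paired off with equal measure. Put $\mu_{jl}=\lambda(A_0\cap q_j)\lambda(B_0\cap q_l)/\lambda(A_0)$ if $\lambda(A_0)>0$, and $\mu_{jl}=0$ otherwise. In both cases $\sum_l\mu_{jl}=\lambda(A_0\cap q_j)$ and $\sum_j\mu_{jl}=\lambda(B_0\cap q_l)$. Fix $j$. The function $t\mapsto\lambda(A_0\cap q_j\cap\{x_1<t\})$ is continuous and nondecreasing, and it runs from $0$ to $\lambda(A_0\cap q_j)$. So there are $t_1\le\dots\le t_{m-1}$ at which it takes the values $\mu_{j1}$, $\mu_{j1}+\mu_{j2}$, \dots, $\mu_{j1}+\dots+\mu_{j,m-1}$. With $t_0=-\infty$ and $t_m=\infty$, the sets $A_{jl}=A_0\cap q_j\cap\{t_{l-1}\le x_1<t_l\}\in\mathcal A$ partition $A_0\cap q_j$, and $\lambda(A_{jl})=\mu_{jl}$. The same construction with the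 roles of $j$ and $l$ exchanged partitions $B_0\cap q_l$ into sets $B_{jl}\in\mathcal A$ with $\lambda(B_{jl})=\mu_{jl}$.

By Lemma~\ref{lem:absorb}, $\mathbf 1_{A_{jl}}+\mathbf 1_P\approx\mathbf 1_{B_{jl}}+\mathbf 1_P$ for all $j,l$. The cube $P$ is returned after each use, so we can exchange the pairs one after another, using Lemma~\ref{lem:approx}:
\[
\mathbf 1_A=\mathbf 1_P+\sum_{j,l}\mathbf 1_{A_{jl}}\approx\mathbf 1_P+\sum_{j,l}\mathbf 1_{B_{jl}}=\mathbf 1_P+\mathbf 1_{B_0}\approx\mathbf 1_{P'}+\mathbf 1_{B_0}=\mathbf 1_B .\qedhere
\]
\end{proof}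

\section{Invariant finitely additive measures}\label{sec:measures}

An isometry-invariant finitely additive measure on the bounded Borel sets takes the same value on two sets that are equidecomposable with Borel pieces. We use this in both directions.

\subsection{Dimensions one and two}
We recall two facts. A solvable group is amenable as a discrete group. Day's fixed point theorem states that if an amenable group acts by continuous affine maps on a nonempty compact convex subset of a locally convex space, then it fixes a point. We apply it to a set of functionals that behave like the integral on continuous functions and ignore meager sets.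

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\in\{1,2\}$ and let $\Gamma$ be the isometry group of $\mathbb R^n$. The translations form an abelian normal subgroup with quotient $O(n)$, and $SO(n)$ is abelian of index $2$ in $O(n)$. So $\Gamma$ is solvable, hence amenable. Let $\mathcal E$ be the space of bounded Borel functions with bounded support, let $C_c$ be the continuous functions with compact support, and for $f\in\mathcal E$ let
\[
I^*(f)=\inf\Bigl\{\int h\,d\lambda:\ h\in C_c,\ h\ge f\text{ off a meager set}\Bigr\}.
\]
By the Baire category theorem the complement of a meager set is dense, so an inequality between continuous functions that holds off a meager set holds everywhere. This gives $I^*(h)=\int h\,d\lambda$ for $h\in C_c$. It also shows that $I^*$ is finite: if $|f|\le h_0\in C_c$, then $h_0$ is a competitor, and every competitor satisfies $h\ge-h_0$. A union of two meager sets is meager, so $I^*$ is sublinear, and it is $\Gamma$-invariant because isometries preserve $\lambda$, $C_c$ and meager sets.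

Let $\mathcal L$ be the set of linear $m:\mathcal E\to\mathbb R$ with $m\le I^*$. It is nonempty by the Hahn--Banach theorem, convex and $\Gamma$-invariant. It is closed under pointwise convergence, and $-I^*(-f)\le m(f)\le I^*(f)$, so it is compact in the product topology of $\mathbb R^{\mathcal E}$. By Day's theorem $\mathcal L$ contains a $\Gamma$-invariant $m$. The two-sided bound gives $m(h)=\int h\,d\lambda$ for $h\in C_c$. Taking $0$ as a competitor, $I^*(-f)\le0$ for $f\ge0$, so $m$ is positive; and $I^*(\pm f)\le0$ if $f=0$ off a meager set, so $m(f)=0$ for such $f$. A unit cube $W$ satisfies $h_1\le\mathbf 1_W\le h_2$ with $h_1,h_2\in C_c$ of integral arbitrarily close to $1$, so $m(\mathbf 1_W)=1$.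

Let $A,B,W,Z$ be as in \eqref{eq:testpair}. Since $W\setminus Z$ is meager, $m(\mathbf 1_{Z\cap W})=m(\mathbf 1_W)=1$, so $m(\mathbf 1_A)=2\ne1=m(\mathbf 1_B)$. A Borel equidecomposition would give $m(\mathbf 1_A)=\sum_im(\mathbf 1_{A_i})=\sum_im(\mathbf 1_{\gamma_iA_i})=m(\mathbf 1_B)$.
\end{proof}

\subsection{Uniqueness in dimension at least three}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i) Let $P_t=[0,t)\times[0,1)^{n-1}$. The cube $[0,1)^n$ is a disjoint union of $q$ translates of $P_{1/q}$, and $P_{p/q}$ is a disjoint union of $p$ of them, so $m(P_t)=t$ for rational $t>0$. Since $m\ge0$ is additive, it is monotone, and $m(P_t)=t$ for all $t>0$. If $A\in\mathcal A$ is bounded with nonempty interior, then $t=\lambda(A)>0$, Theorem~\ref{thm:A} applies to $A$ and $P_t$, and $m(A)=m(P_t)=\lambda(A)$. For an arbitrary bounded $A\in\mathcal A$ take a cube $P$ disjoint from $A$; then $m(A)=m(A\cup P)-m(P)=\lambda(A\cup P)-\lambda(P)=\lambda(A)$.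

(ii) Let $\mu$ be normalized Lebesgue measure on $S^{n-1}$, and let $m$ be a finitely additive rotation-invariant probability measure on the Borel sets. The integral $\int f\,dm$ is defined for Borel simple functions, satisfies $|\int f\,dm|\le\|f\|_\infty$, and extends by uniform approximation to a rotation-invariant linear functional on the bounded Borel functions. The sphere system of Section~\ref{sub:sphere} satisfies (P) and (M), and the Borel $\sigma$-algebra is compatible with it. For a Borel set $A$, Theorem~\ref{thm:flow} gives bounded Borel functions $\varphi_\rho$ with $\mathbf 1_A-\mu(A)=\sum_{\rho\in R}(\varphi_\rho-\rho\varphi_\rho)$ at every point. Integrating against $m$ yields $m(A)-\mu(A)=0$. The identity is needed at every point, because $m$ is not assumed to vanish on $\mu$-null sets.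
\end{proof}

\begin{thebibliography}{9}

\bibitem{Drinfeld} Drinfeld, 1984.

\bibitem{LPS} Lubotzky, Phillips and Sarnak, 1986.

\bibitem{Margulis} Margulis, 1980.

\bibitem{MGC} \emph{Measurable Graph Combinatorics}, \texttt{https://ems.press/content/book-chapter-files/33167?nt=1}.

\bibitem{Sullivan} Sullivan, 1981.

\end{thebibliography}
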